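# Mass in large clusters after gelation: a random amount with no deterministic lower bound

## 1. Kernels with $K(x,y)=o(y)$: the tail holds exactly the mass that the equation loses

Start with $N$ particles of mass $1$. Two clusters of masses $x$ and $y$ merge at rate $K(x,y)/N$. As $N\to\infty$ one expects the density of mass-$x$ clusters to follow a system of ordinary differential equations, the Smoluchowski equation. For some kernels the solution of that system loses mass after a finite time. The particle system cannot lose mass. So where is the missing mass in the particle system? The natural guess is that it lies in clusters whose size is not bounded as $N\to\infty$. Open Problem 11 of "Deterministic and Stochastic Models for Coalescence (Aggregation, Coagulation): a Review of the Mean-Field Theory for Probabilists" asks for a proof or a disproof of a precise form of this guess. We begin with the definitions and with a class of kernels for which the guess is right.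

Throughout, $K:\{1,2,\dots\}^2\to[0,\infty)$ is symmetric.

**Definition (Marcus–Lushnikov process).** The state is a partition of $N$ atoms into clusters, initially $N$ singletons. Any two distinct clusters of masses $x,y$ merge at rate $K(x,y)/N$. We write $\#x$, or $\mathrm{ML}^{(N)}(x,t)$, for the number of clusters of mass $x$ at time $t$.

This is a Markov chain on a finite set. The total rate of mergers of a mass-$x$ with a mass-$y$ cluster is $N^{-1}K(x,y)\,\#x\,\#y$ if $x\neq y$, and $\frac1{2N}K(x,x)\,\#x(\#x-1)$ if $x=y$.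

**Definition (solution).** A solution on $[0,T]$ of the Smoluchowski equation with monodisperse initial condition is a family of continuous $n(x,\cdot):[0,T]\to[0,\infty)$, $x\ge1$, with $\int_0^Tn(x,s)\sum_yK(x,y)n(y,s)\,ds<\infty$ for each $x$, such that $n(x,0)=1_{\{x=1\}}$ and the time-integrated form of
$$\frac{d}{dt}n(x,t)=\frac12\sum_{y=1}^{x-1}K(y,x-y)\,n(y,t)\,n(x-y,t)-n(x,t)\sum_{y\ge1}K(x,y)\,n(y,t)$$
holds. Uniqueness means uniqueness in this wide class. The solution is classical if the equation also holds as written, with continuous right side.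

**Definition (gelation time).** $T_{\rm gel}=\inf\{t\ge0:\sum_xx\,n(x,t)<1\}$.

**Definition (tail).** $\mathrm{tail}^N_R(t)=N^{-1}\sum_{x>R}x\,\mathrm{ML}^{(N)}(x,t)$. It is nondecreasing in $t$, because clusters only grow, and nonincreasing in $R$.

The problem takes the solution to exist and to be unique, and assumes $T_{\rm gel}<\infty$. It asks: for general $K$ and fixed $t>T_{\rm gel}$, is there $\varepsilon(t)>0$ with
$$\lim_{x_0\to\infty}\ \limsup_{N\to\infty}P\big(\mathrm{tail}^N_{x_0}(t)>\varepsilon(t)\big)=1\,? \tag{1}$$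

The companion Open Problem 10 of the same work asks for a proof that $N^{-1}\mathrm{ML}^{(N)}(x,t)\to n(x,t)$ in probability whenever $K(x,y)=o(xy)$ or $t<T_{\rm gel}$. For $K(x,y)=xy$ it is known that $T_{\rm gel}=1$, that this convergence fails for $t>1$, and that for $t>1$ the largest cluster has mass $\Omega(N)$.

### Mass balance

For a solution $n$ and an unordered pair $\{x,y\}$ let
$$E_{xy}(t)=\int_0^tK(x,y)n(x)n(y)\,ds\ \ (x\ne y),\qquad E_{xx}(t)=\int_0^t\tfrac12K(x,x)n(x)^2\,ds .$$
This is the cumulative density of mergers of the given kind.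

**Lemma 1 (mass balance).** Let $n$ be a solution, $R\ge1$, $\varphi(x)=x1_{\{x\le R\}}$. Then
$$\sum_{x\le R}x\,n(x,t)=1-\sum_{\{x,y\}}\big[\varphi(x)+\varphi(y)-\varphi(x+y)\big]E_{xy}(t), \tag{2}$$
and all terms of the last sum are $\ge0$. Consequently the mass $\sum_xx\,n(x,t)$ is $\le1$ and nonincreasing in $t$. If $x,y\le R<x+y$, then $\sum_{z\le R}z\,n(z,t)\le1-(x+y)E_{xy}(t)$. In particular $E_{xy}(t)\le1/(x+y)$ for all $x,y$.

*Proof.* Multiply the integrated equations for $x\le R$ by $x$ and add. The gain of size $x$ is $\sum_{\{y,y'\}:\,y+y'=x}E_{yy'}$: a pair of different sizes occurs twice with factor $\frac12$, and an equal pair occurs once with factor $\frac12$. So the total gain is $\sum_{\{x,y\}}\varphi(x+y)E_{xy}$, a sum of finitely many finite terms. The loss of size $x$ is $\sum_{y\ne x}E_{xy}+2E_{xx}$, finite by the definition of a solution. The total loss is therefore $\sum_{\{x,y\}}(\varphi(x)+\varphi(y))E_{xy}<\infty$, and subtracting gives (2). If $x+y\le R$ the bracket is $0$; otherwise $\varphi(x+y)=0$ and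 the bracket is $\ge0$.

Each $E_{xy}$ is nondecreasing in $t$, so each partial sum in (2) is $\le1$ and nonincreasing in $t$; let $R\to\infty$. If $x,y\le R<x+y$, keep only the term of $\{x,y\}$, whose bracket is $x+y$. For the last claim take $R=x+y-1$. $\square$

### A kernel that can be done by hand

Let only equal clusters merge, at sizes that are powers of two: $K(2^i,2^i)=\lambda_i$ and $K=0$ otherwise. With $d_i=n(2^i,\cdot)$ the equation reads $d_i'=\frac12\lambda_{i-1}d_{i-1}^2-\lambda_id_i^2$ (without the first term if $i=0$). It can be solved successively in $i$, so the solution is unique. For $R=2^I$ the only merger that crosses $R$ is $2^I+2^I$, so (2) says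
$$\sum_{x\le2^I}x\,n(x,t)=1-2^{I+1}E_{2^I2^I}(t).$$

If $\lambda_i=1$ for all $i$, then $d_I\le2^{-I}$ gives $2^{I+1}E_{2^I2^I}(t)\le2^{I+1}\cdot\frac t2\,4^{-I}=t\,2^{-I}\to0$. The mass is $1$ at all times and $T_{\rm gel}=\infty$. To see gelation we speed up the higher levels. The following lemma is the tool; it will be used again in Section 8.

**Lemma 2 (fast pairing).** Let $c\ge0$ be continuous on an interval $[0,b]$, with $c=E-V$, where $E$ is nondecreasing, $E\le1$, and $V(t)=\int_0^t\lambda c^2\,ds$. If $\kappa,h>0$, $\lambda\kappa^2h\ge1$ and $T,T+h\in[0,b]$, then $V(T+h)\ge E(T)-\kappa$.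

*Proof.* Suppose $V(T+h)<E(T)-\kappa$. On $[T,T+h]$ we get $c(s)=E(s)-V(s)\ge E(T)-V(T+h)>\kappa$. So $V(T+h)>\lambda\kappa^2h\ge1\ge E(T)$, a contradiction. $\square$

**Example (a doubling kernel that gels).** Take $\lambda_i=32^{i+1}$, $\kappa_i=4^{-i-1}$, $h_i=2^{-i-1}$, so $\lambda_i\kappa_i^2h_i=1$, and $T_0=0$, $T_{i+1}=T_i+h_i\le1$. Let $E_i$ be the cumulative entry into size $2^i$, with $E_0=1$. By Lemma 1, $E_i\le1$. By Lemma 2, $E_{i+1}(T_{i+1})=\frac12V_i(T_{i+1})\ge\frac12(E_i(T_i)-\kappa_i)$. Hence $2^{i+1}E_{i+1}(T_{i+1})\ge2^iE_i(T_i)-2^i\kappa_i$, and since $\sum_i2^i\kappa_i=\frac12$, we get $2^iE_i(T_i)\ge\frac12$ for all $i$. As $E_{2^I2^I}=E_{I+1}$, the displayed balance gives $\sum_{x\le2^I}x\,n(x,1)\le\frac12$ for every $I$. So $T_{\rm gel}\le1$.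

For this kernel the answer to (1) is yes, by the next theorem: for fixed $x$ we have $K(x,y)=0$ as soon as $y>x$.

### The theorem for $K(x,y)=o(y)$

**Theorem 3.** If $\lim_{y\to\infty}K(x,y)/y=0$ for each $x$ and the solution $n$ on $[0,t]$ is unique, then $N^{-1}\mathrm{ML}^{(N)}(x,t)\to n(x,t)$ in probability for each $x$. Let $g(t)=1-\sum_xx\,n(x,t)$ (which is $>0$ if $t>T_{\rm gel}$). For $\varepsilon<g(t)$, $\lim_NP(\mathrm{tail}^N_{x_0}(t)>\varepsilon)=1$ for every $x_0$. For $\varepsilon>g(t)$ this limit is $0$ for all large $x_0$.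

We use one textbook fact constantly. In a finite-state Markov chain, let $X(s)$ be the number of jumps of a given kind up to time $s$, and let $b$ be the total rate of such jumps in the current state (the *intensity*). Then $X-\int_0^\cdot b\,dr$ is a martingale, and the second moment of its increments is the expectation of $\int b$ over the same interval. The integral is called the compensator. Doob's inequality bounds $E\sup|M|^2$ by four times the final second moment.

**Set-up for arbitrary $K$.** Let $c^N(x,s)=N^{-1}\mathrm{ML}^{(N)}(x,s)$, $s\in[0,t]$. Let $V^N_{xy}(s)=V^N_{yx}(s)$ be $N^{-1}$ times the number of mergers of a mass-$x$ with a mass-$y$ cluster up to $s$, and $L^N_x=\sum_y(1+1_{\{x=y\}})V^N_{xy}$. Then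
$$c^N(x,s)=1_{\{x=1\}}+\sum_{y\le x/2}V^N_{y,x-y}(s)-L^N_x(s). \tag{3}$$
Each atom leaves size $x$ at most once, so $0\le L^N_x\le1$; $L_x^N$ is nondecreasing. A merger of $x\le R$ with $y>R$ moves mass $x$ to sizes $>R$ for good, so
$$x\sum_{y>R}V^N_{xy}(s)\le\mathrm{tail}^N_R(s)\le\mathrm{tail}^N_R(t)\qquad(x\le R). \tag{4}$$

**Lemma 4 (subsequential limits).** Every sequence of values $N\to\infty$ has a subsequence along which, for suitable copies on one probability space, almost surely for all $x,y$:

1. $V^N_{xy}\to V_{xy}$ uniformly on $[0,t]$, and $L^N_x(s)\to L_x(s)$ for a.e. $s$ and for $s=t$;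
2. $c^N(x,s)\to c(x,s):=1_{\{x=1\}}+\sum_{y\le x/2}V_{y,x-y}(s)-L_x(s)$ for a.e. $s$ and for $s=t$;
3. $V_{xy}(s)=\int_0^sK(x,y)c(x)c(y)\,dr$ if $x\ne y$, and $V_{xx}(s)=\int_0^s\frac12K(x,x)c(x)^2\,dr$;
4. $\mathrm{tail}^N_R(t)\to1-\sum_{z\le R}z\,c(z,t)$ for every $R$, and for all $x\le R$, a.e. $s$ and $s=t$,
$$0\le x\Big(L_x(s)-\sum_{y\le R}(1+1_{\{x=y\}})V_{xy}(s)\Big)\le1-\sum_{z\le R}z\,c(z,t). \tag{5}$$

*Proof.* The compensator of $V^N_{xy}$ is $\int_0^\cdot Kc^N(x)c^N(y)$ if $x\ne y$ and $\int_0^\cdot\frac12Kc^N(x)(c^N(x)-\frac1N)$ if $x=y$. As $c^N\le1$, it is Lipschitz with constant $K(x,y)$ and starts at $0$. So it lies in a fixed compact subset of $C[0,t]$. The jumps of $V^N_{xy}$ are $1/N$, so Doob gives $E\sup|V^N_{xy}-\text{compensator}|^2\le4K(x,y)t/N\to0$. Hence $(V^N_{xy})_N$ is tight in $D[0,t]$ with continuous limits. The $L^N_x$ are distribution functions of measures of mass $\le1$ on $[0,t]$; these measures form a weakly compact metrizable set.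

So the family $\big((V^N_{xy})_{x,y},(L^N_x)_x\big)$ is tight in a countable product of Polish spaces. Prokhorov's theorem and the Skorokhod representation give a subsequence and copies that converge a.s. Convergence in $D[0,t]$ to a continuous limit is uniform. Weak convergence of measures on $[0,t]$ gives convergence of $L^N_x(s)$ at all but countably many $s$, and of the total masses, that is, at $s=t$. Define $c^N$ for the copies by (3). The compensators are functionals of $c^N$, so $\sup|V^N_{xy}-\text{compensator}|\to0$ in probability for the copies too. By a diagonal choice of a further subsequence this holds a.s. for all $x,y$. This gives 1 and 2, and 3 follows by bounded convergence.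

For 4, $\mathrm{tail}^N_R(t)=1-\sum_{z\le R}z\,c^N(z,t)$, since total mass is $1$. For $x\le R$ we have $L^N_x-\sum_{y\le R}(1+1_{\{x=y\}})V^N_{xy}=\sum_{y>R}V^N_{xy}$, so (4) passes to the limit and gives (5). $\square$

In such a limit put
$$\mathrm{gel}=1-\sum_xx\,c(x,t)=\lim_{R}\lim_N\mathrm{tail}^N_R(t).$$
This is a random variable with values in $[0,1]$.

**Lemma 5 (no escape implies a solution).** On the event that
$$L_x(s)=\sum_y(1+1_{\{x=y\}})V_{xy}(s)\quad\text{for all }x,\ \text{for a.e. }s\text{ and }s=t, \tag{6}$$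
the family $c$, modified on a null set of times not containing $t$, is a solution on $[0,t]$.

*Proof.* The $V_{xy}$ are continuous and nondecreasing, and the sum in (6) at $t$ is $L_x(t)\le1$. Since $V_{xy}(s)\le V_{xy}(t)$, the sum converges uniformly in $s$ and is continuous. By item 2 of Lemma 4, $c(x,\cdot)$ agrees a.e. and at $t$ with a continuous function, which is $\ge0$ because $c\ge0$ a.e., and which equals $1_{\{x=1\}}$ at time $0$. Inserting item 3 of Lemma 4 and (6) into item 2 gives the integrated Smoluchowski equation; the gain terms pair up as in the proof of Lemma 1. Finally $\int_0^tc(x)\sum_yK(x,y)c(y)\,ds=\sum_y(1+1_{\{x=y\}})V_{xy}(t)\le1$. $\square$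

**Proof of Theorem 3.** Let $q_x(R)=\sup_{y>R}K(x,y)/y$; it is finite and tends to $0$ as $R\to\infty$. For $R\ge x$, taking expectations of compensators,
$$E\sum_{y>R}V^N_{xy}(t)=E\int_0^t\sum_{y>R}K(x,y)c^N(x)c^N(y)\,ds\le t\,q_x(R),$$
since $\sum_yy\,c^N(y)=1$ and $c^N(x)\le1$. In a limit as in Lemma 4, for a.e. $s$ and $s=t$,
$$L_x(s)-\sum_{y\le R}(1+1_{\{x=y\}})V_{xy}(s)=\lim_N\sum_{y>R}V^N_{xy}(s).$$
This is at most the corresponding limit at time $t$, whose expectation is $\le t\,q_x(R)$ by Fatou. The quantity is also nonincreasing in $R$. Let $R\to\infty$: (6) holds a.s. By Lemma 5, $c$ is a solution, so $c=n$ a.s. Every subsequence thus has a further subsequence along which $c^N(x,t)$ converges to the constant $n(x,t)$, so $c^N(x,t)\to n(x,t)$ in probability.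

Therefore $\mathrm{tail}^N_{x_0}(t)\to1-\sum_{x\le x_0}x\,n(x,t)$ in probability. This limit is $\ge g(t)$ and decreases to $g(t)$ as $x_0\to\infty$. If $\varepsilon<g(t)$, the probability tends to $1$ for every $x_0$. If $\varepsilon>g(t)$, it tends to $0$ once $1-\sum_{x\le x_0}x\,n(x,t)<\varepsilon$. For $t>T_{\rm gel}$, $g(t)>0$ because the mass of $n$ is nonincreasing. $\blacksquare$

## 2. General kernels: positive tail mass at every confidence level

What changes for general $K$? The hypothesis entered in one place, the bound $E\sum_{y>R}V^N_{xy}(t)\le t\,q_x(R)$ with $q_x(R)\to0$. For $K(x,y)=xy$ we have $q_x(R)=x$ for all $R$, and the bound is useless: clusters of size $x$ may merge at a total rate of order $N$ with very few very large clusters. Then $L_x$ exceeds $\sum_y(1+1_{\{x=y\}})V_{xy}$, and $c$ need not be a solution. So the approach "prove convergence to $n$, then read off the tail" stops exactly at (6).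

One thing survives. By (5), what escapes is bounded by what is in the tail. If nothing is in the tail, then nothing escapes, $c$ is the solution $n$, and $n$ has lost mass, so something is in the tail. This contradiction gives the following.

**Theorem 6.** Let $K$ be arbitrary, $t>T_{\rm gel}$, and let $n$ be the unique solution on $[0,t]$.
(a) For every $\vartheta<1$ there is $\varepsilon>0$ with $\lim_{x_0}\limsup_NP(\mathrm{tail}^N_{x_0}(t)>\varepsilon)\ge\vartheta$.
(b) If along some subsequence $N^{-1}\mathrm{ML}^{(N)}(x,t)$ converges in probability to a constant for each $x$, then (1) holds at $t$ for some $\varepsilon(t)>0$.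

**Step 1: $\mathrm{gel}>0$ a.s. in every limit of Lemma 4.** On $\{\mathrm{gel}=0\}$ the right side of (5) tends to $0$ as $R\to\infty$, which gives (6). By Lemma 5 and uniqueness $c=n$, so $\sum_xx\,n(x,t)=1-\mathrm{gel}=1$. But the mass of $n$ is nonincreasing and is $<1$ at some time before $t$. This is a contradiction, so $P(\mathrm{gel}=0)=0$.

**Step 2: part (a), by contradiction.** If (a) fails, there is $\delta>0$ such that $\lim_{x_0}\limsup_NP(\mathrm{tail}^N_{x_0}(t)>\frac1m)\le1-\delta$ for all $m\ge1$. So for each $m$ there is $x_m$ with $P(\mathrm{tail}^N_{x_m}(t)\le\frac1m)\ge\delta/2$ for all large $N$. In a limit as in Lemma 4, $\mathrm{tail}^N_{x_m}(t)\to1-\sum_{x\le x_m}x\,c(x,t)\ge\mathrm{gel}$ a.s. for every $m$. Since $[0,\frac1m]$ is closed, $P(\mathrm{gel}\le\frac1m)\ge\delta/2$ for every $m$. Hence $P(\mathrm{gel}=0)\ge\delta/2$, contradicting Step 1.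

**Step 3: part (b).** Let $c^N(x,t)\to c(x)$, constants, in probability along a subsequence. Along a further subsequence as in Lemma 4, $\mathrm{gel}=1-\sum_xx\,c(x)=:g$ is constant, so $g>0$ by Step 1. For $\varepsilon<g$ and every $x_0$, $\mathrm{tail}^N_{x_0}(t)\to1-\sum_{x\le x_0}x\,c(x)\ge g>\varepsilon$ in probability along the original subsequence. So $\limsup_NP(\mathrm{tail}^N_{x_0}(t)>\varepsilon)=1$ for every $x_0$. $\blacksquare$

The difference between (a) and (1) is the order of quantifiers. We know $\mathrm{gel}>0$ almost surely, but (1) needs $\mathrm{gel}\ge\varepsilon$ for one constant $\varepsilon$. A positive random variable need not be bounded away from $0$, and Step 1 has nothing more to say. By (b), a counterexample must have random limits along every subsequence. So we need a kernel for which the fate of a mass of order $N$ is decided by a bounded number of random events.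

## 3. The disproof, and a gate that one cluster can close

**Theorem 7.** There is a symmetric $K\ge0$ whose Smoluchowski equation has exactly one solution on every $[0,T]$ (and it is classical), with $\frac1{16}\le T_{\rm gel}\le\frac3{16}$, such that for every $\varepsilon>0$ there are $\delta>0$, $x_0<\infty$ with
$$\limsup_{N\to\infty}P\big(\mathrm{tail}^N_x(t)>\varepsilon\big)\le1-\delta\qquad\text{for all }x\ge x_0,\ t\in(T_{\rm gel},\tfrac14]. \tag{7}$$
Hence $\lim_{x_0}\limsup_NP(\mathrm{tail}^N_{x_0}(t)>\varepsilon)<1$ for every $\varepsilon>0$ and every such $t$, and the answer to the question (1) for general $K$ is no. It also follows that $\varepsilon$ in Theorem 6(a) cannot in general be chosen independently of $\vartheta$.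

The construction rests on four thoughts.

*A chain with gates.* Clusters of size $65$ are the fuel. In stage $j$ they double $L_j$ times, as in the doubling example above, and then each must merge with one *catalyst* $z_j$ to enter stage $j+1$ ("gate $j$"). In the Smoluchowski equation a positive mass passes all gates by time $\frac3{16}$, and this is the gelation.

*One cluster closes a gate.* Suppose a cluster exists that reacts with each $z_J$ at rate $f/N\ge k$, with $k$ large. Then the integral over time of $\#z_J$ is at most about $N/k$, so hardly any catalysts are left for gate $J$. Call such a cluster an *adult* of kind $J$. If it appears at a small time, only the little fuel made by then passes gate $J$.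

*Parity makes one cluster appear with probability of order one.* The adult is formed from a *marker* $O_J$, of which there are order $N$, and a *juvenile* $B_{Jk}$, at rate $1/N$ per pair. Juveniles are born at total rate of order $N$, but two juveniles annihilate each other at a huge rate $\Lambda_{Jk}$. Annihilation removes two at a time, so as long as none has matured there is at least one juvenile whenever the number of births is odd, and this is so for a positive fraction of the time, however large $\Lambda_{Jk}$ is. The maturation intensity $N^{-1}\,\#O_J\,\#B_{Jk}$ is thus of order $1$ over that time. In the equation, however, the density of juveniles is at most $\Lambda_{Jk}^{-1/2}$, which is negligible.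

*Infinitely many levels and kinds.* The kernel must not depend on $N$, while $f/N$ must be large. So each kind $J$ has levels $k=1,2,\dots$, and level $k$ serves the values of $N$ in a range $[N_{Jk},N_{J,k+1})$. One kind $J$ yields an event on which the tail is at most $6\cdot2^{-J}$, with probability bounded below in $N$; to refute every $\varepsilon$ we need all $J$. Now adults of kinds $j<J$ may spoil the picture by collecting a mass of order $N$ themselves. They too are few, so with a probability bounded below they do not appear. This last point is made precise by a change of measure.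

By Theorem 3 the kernel must violate $K(x,y)=o(y)$ for some $x$. Only the markers and the catalysts will have infinitely many partners, and the markers react at rate $1$; so the violation must occur at $x=z_j$ for some $j$, with adults as partners.

## 4. Species, reactions, and the doubling tree

Let $\tau=\frac14$ and $\theta_j=2^{-j-2}$. A *species* is identified with its size. The species are, for $j,k\ge1$:

* $D_i=2^i$, $i\ge0$;
* markers $O_j=3\cdot2^{i_j}$ and catalysts $z_j=5\cdot2^{p_j}$;
* juveniles $B_{jk}=3\cdot2^{p_{jk}}$ and inert clusters $I_{jk}=3\cdot2^{p_{jk}+1}$;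
* adults $A_{jk,m}=3\cdot2^{i_j}+3\cdot2^{p_{jk}}+5m\,2^{p_j}$, $0\le m\le c_{jk}$; put $\mathcal A_{jk}=\{A_{jk,m}\}_m$;
* $C_{j,l}=2^ls_j$, $0\le l\le L_j$, with $s_1=65$, $s_{j+1}=2^{L_j}s_j+z_j$; put $U_j=C_{j,L_j}$.

The nonzero values of $K$ (symmetric; everything else is $0$) are the rates of the following reactions:

1. $D_i+D_i\to D_{i+1}$: rate $1$.
2. $D_0+D_6\to C_{1,0}$; $\ D_{i_j}+D_{i_j+1}\to O_j$; $\ D_{p_j}+D_{p_j+2}\to z_j$; $\ D_{p_{jk}}+D_{p_{jk}+1}\to B_{jk}$: rate $1$.
3. $B_{jk}+B_{jk}\to I_{jk}$: rate $\Lambda_{jk}$.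
4. $O_j+B_{jk}\to A_{jk,0}$ ("$(j,k)$-maturation"): rate $1$.
5. $A_{jk,m}+z_j\to A_{jk,m+1}$, $m<c_{jk}$ ("absorption"): rate $f_{jk}$.
6. $C_{j,l}+C_{j,l}\to C_{j,l+1}$, $l<L_j$: rate $\lambda_j$.
7. $U_j+z_j\to C_{j+1,0}$ ("gate $j$"): rate $\mu_j$.

The sizes add up: for example $1+64=65$, $2^p+2^{p+1}=3\cdot2^p$, $2^p+2^{p+2}=5\cdot2^p$. All parameters are chosen in Section 6, where we also check that different species have different sizes.

The index sets $\{0,\dots,6\}$, $\{i_j,i_j+1\}$, $\{p_j,p_j+1,p_j+2\}$, $\{p_{jk},p_{jk}+1\}$ are called *index blocks*. They will be pairwise disjoint intervals, and each remaining index is its own block. Each index has at most one partner under reaction 2, and that partner is in its own block; write $\pi(i)$ for it. For example $\pi(0)=6$ and $\pi(3)$ does not exist. A *block end* is the largest index of a block. The $D$'s react only with $D$'s, and $D_i$ with $i\ge1$ is produced only by reaction 1. So, in the equation and in the particle process, the $D$-system with indices $\le I$ ($I$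 a block end) is autonomous and depends only on the blocks up to $I$. This is what lets us choose the parameters one after another.

**The $D$-equations.** With $d_i$ the density of $D_i$,
$$d_i'=\tfrac12d_{i-1}^2-d_i^2-d_id_{\pi(i)}\quad(\text{undefined terms absent}),\qquad d_0(0)=1,\ d_i(0)=0\ (i\ge1). \tag{8}$$
Up to a block end $I$ this is a finite ODE with polynomial right side. Write $d_i'=\frac12d_{i-1}^2-r_id_i$ with $r_i=d_i+d_{\pi(i)}$; variation of constants shows $d_i\ge0$. Moreover
$$\frac d{dt}\sum_{i\le I}2^id_i=-2^Id_I^2-\sum_{\{i,\pi(i)\},\,i\le I}(2^i+2^{\pi(i)})d_id_{\pi(i)}\le0 .$$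
So the solution is bounded, hence global and unique, with $d_i\le2^{-i}$ and $\int_0^\infty d_id_{\pi(i)}\,ds\le1$.

**Lemma 8.** Let $e_0=1$, $e_i=\frac{e_{i-1}^2}{2(2^i-1)}$. Whatever the blocks, $e_it^{2^i-1}e^{-2^{i+1}t}\le d_i(t)\le e_it^{2^i-1}$. In particular $d_i>0$ on $(0,\infty)$. With $m=5\cdot2^p$ and $\pi(p)=p+2$,
$$\int_0^{1/16}d_pd_{p+2}\,ds\le2\,\big(e^{1/4}/2\big)^m\int_0^{1/8}d_pd_{p+2}\,ds. \tag{9}$$

*Proof.* Upper bound: $d_0\le1$, and by induction $d_i'\le\frac12d_{i-1}^2\le\frac12e_{i-1}^2t^{2^i-2}$; integrate. Lower bound: the $d$'s are $\le1$, so $d_i+d_{\pi(i)}\le2$. This gives $d_0\ge e^{-2t}$, and for $i\ge1$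
$$(e^{2t}d_i)'\ge\tfrac12e^{2t}d_{i-1}^2\ge\tfrac12e_{i-1}^2t^{2^i-2}e^{2t-2^{i+1}t}.$$
The last exponential is nonincreasing in $t$, so integrating over $[0,t]$ we may replace it by its value at $t$: $e^{2t}d_i(t)\ge e_it^{2^i-1}e^{2t-2^{i+1}t}$.

For (9), note $(2^p-1)+(2^{p+2}-1)=m-2$. The left integral is at most $e_pe_{p+2}16^{-(m-1)}/(m-1)$. On $[0,\frac18]$, $d_pd_{p+2}\ge e_pe_{p+2}t^{m-2}e^{-2mt}\ge e_pe_{p+2}t^{m-2}e^{-m/4}$, so the right integral is at least $e_pe_{p+2}e^{-m/4}8^{-(m-1)}/(m-1)$. The ratio is at most $2^{-(m-1)}e^{m/4}$. $\square$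

The point of (9): most catalysts $z_j$ are made after time $\frac1{16}$. This will keep the gates shut in the equation before $\frac1{16}$.

**Lemma 9 (law of large numbers).** For fixed $i$, $\sup_{s\le\tau}|N^{-1}\#D_i(s)-d_i(s)|\to0$ in probability, and $N^{-1}$ times the number of $D_i+D_{\pi(i)}$ mergers up to $s\le\tau$ converges in probability to $\int_0^sd_id_{\pi(i)}$.

*Proof.* Fix a block end $I\ge i$ and let $x=(N^{-1}\#D_{i'})_{i'\le I}\in[0,1]^{I+1}$. With $F$ the right side of (8), $x(s)=x(0)+\int_0^sF(x)\,dr+\rho(s)+M(s)$. Here $\rho$ comes from the difference between $X(X-1)$ and $X^2$, which is at most $N$, so $|\rho|\le C/N$. $M$ is a martingale with jumps $\le2/N$ and total jump intensity $\le CN$, so $E\sup_{s\le\tau}|M|^2\le C'/N$ by Doob. $F$ is Lipschitz on $[0,1]^{I+1}$ with some constant $\ell$, and $d$ stays in this cube, so Gronwall gives $\sup|x-d|\le(C/N+\sup|M|)e^{\ell\tau}\to0$ in probability. The merger count divided by $N$ is its compensator $\int_0^sx_ix_{\pi(i)}\,dr$ plus a martingale with second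 moment $O(1/N)$. $\square$

## 5. The number of juvenile births is odd for a positive fraction of the time

A toy version: let $R$ be a Poisson process of rate $b$. The indicator of "$R$ odd" jumps between $0$ and $1$ at rate $b$ in both directions, so over a long time it equals $1$ about half of the time. The next lemma is a version of this with a varying random rate. What matters is that the bound does not depend on $k$, on $N$ or on the very small value of the birth density.

**Lemma 10 (parity).** Let $R_{jk}(s)$ be the number of $D_{p_{jk}}+D_{p_{jk}+1}$ mergers up to $s$. There is $N_{jk}<\infty$, depending only on $j,k$ and the blocks up to $\{p_{jk},p_{jk}+1\}$, such that for $N\ge N_{jk}$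
$$P\big(\mathrm{Leb}\{s\in[\theta_j/2,\theta_j]:R_{jk}(s)\text{ odd}\}\ge\theta_j/64\big)\ge1-2^{-k}.$$

*Proof.* Write $p=p_{jk}$, $R=R_{jk}$, $a=d_pd_{p+1}$. By Lemma 8, $a$ is continuous and positive on $[\theta_j/2,\theta_j]$. Partition this interval into finitely many pieces with $\sup a\le2\inf a$ on each. $R$ has intensity $b=N^{-1}\,\#D_p\,\#D_{p+1}$, and by Lemma 9, $\frac12a\le b/N\le2a$ on the whole interval with probability $\to1$. On a piece of length $\ell$ with $a_*=\inf a$ this gives $\frac12Na_*\le b\le4Na_*$.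

Let $\sigma=1_{\{R\text{ odd}\}}$. It jumps by $1-2\sigma$ with intensity $b$, so over the piece
$$\Delta\sigma=\int b(1-2\sigma)\,ds+\Delta M,$$
where $M$ is a martingale with predictable quadratic variation $\int b\,ds$. Put $\beta=\frac12Na_*\ell$, so $\beta\le\int b$ on our event. Stop $M$ when $b$ first exceeds $4Na_*$; the stopped increment has second moment $\le4Na_*\ell$. By Chebyshev, $|\Delta M|\le\beta/4$ except with probability at most $64Na_*\ell/\beta^2+o(1)\to0$. For $N$ large also $1\le\beta/4$. Since $|\Delta\sigma|\le1$,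
$$\int b\sigma=\tfrac12\Big(\int b-\Delta\sigma+\Delta M\Big)\ge\tfrac12\int b-\tfrac12-\tfrac12|\Delta M|\ge\tfrac12\int b-\tfrac\beta4\ge\tfrac14\int b\ge\tfrac\beta4 .$$
As $b\le4Na_*$, $\int\sigma\ge\frac{\beta/4}{4Na_*}=\ell/32$. Sum over the pieces, whose total length is $\theta_j/2$. The total failure probability tends to $0$, so it is $\le2^{-k}$ for all $N$ from some $N_{jk}$ on. Only the $D$-chain with the blocks up to $\{p,p+1\}$ was used. $\square$

## 6. Choice of the parameters, and why all species have different sizes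

Stage $0$ fixes the block $\{0,\dots,6\}$. In stage $r=1,2,\dots$ we do (i)–(iii). "Beyond" means larger than all indices in blocks chosen so far.

**(i) Marker.** Choose $i_r\equiv0\pmod4$ beyond. Put
$$\omega_r=\int_0^{\theta_r/2}d_{i_r}d_{i_r+1}\,ds>0,\qquad \alpha_r=\frac{\theta_r\omega_r}{128},\qquad\eta_r=\frac{\omega_r(1-e^{-\alpha_r})}{16}.$$

**(ii) Catalyst and number of doublings.** Choose $p_r>i_r+1$. Put $g_r=\int_0^{1/8}d_{p_r}d_{p_r+2}\,ds>0$ and $\gamma_r=\int_0^{1/16}d_{p_r}d_{p_r+2}\,ds$, and let $L_r$ be the least integer with $L_r\ge p_r+3+r$ and $2^{-L_r}\le g_r/4$. Take $p_r$ so large that $s_{r+1}\gamma_r\le2^{-r}$.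

This is possible. Indeed $z_r<2^{p_r+3}\le2^{L_r-r}$ gives $s_{r+1}\le2\cdot2^{L_r}s_r$, and minimality gives $2^{L_r}\le2^{p_r+3+r}+8/g_r$. With $\gamma_r\le2^{-2p_r-2}$ (from $d_i\le2^{-i}$) and (9),
$$s_{r+1}\gamma_r\le2s_r\Big(2^{r+1-p_r}+16\,(e^{1/4}/2)^{5\cdot2^{p_r}}\Big)\to0\quad\text{as }p_r\to\infty,$$
since $s_r$ is already fixed and $e^{1/4}<2$.

**(iii) Juveniles and adults.** For $j=1,\dots,r$ in turn, with $k=r-j+1$: choose $p_{jk}$ beyond, $p_{jk}\equiv0\pmod4$ if $k$ is even and $\equiv1\pmod4$ if $k$ is odd. If $k\ge3$ require also $2^{p_{jk}}>2^{k-2}f_{j,k-2}$ and $3\cdot2^{p_{jk}}>\max\mathcal A_{j,k-2}$. Fix $N_{jk}$ from Lemma 10, an integer, with $N_{jk}>N_{j,k-1}$ if $k\ge2$. If $k\ge2$, now choose with $k'=k-1$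
$$f_{jk'}\ge\max(1,k'N_{j,k'+1}),\qquad c_{jk'}\ge f_{jk'}\ \text{an integer},\qquad f_{jk'}^2\Lambda_{jk'}^{-1/2}\le2^{-k'-2}\min(1,g_j,\eta_j). \tag{10}$$

There is no circularity: the rates of level $k'$ are chosen when level $k'+1$ is placed, that is, one stage later, and the requirements on $p_{jk}$ involve level $k-2$ only. Finally put $\nu_1=\int_0^{1/8}d_0d_6\,ds>0$ and, for $j=1,2,\dots$,
$$\kappa_j=2^{-L_j-j-2}\nu_j,\quad\nu_{j+1}=2^{-L_j}\nu_j(1-2^{-j-1}),\quad\lambda_j=\frac{L_j2^{j+5}}{\kappa_j^2},\quad\mu_j=\frac{2^{j+6}}{\kappa_jg_j}. \tag{11}$$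
Note that $i_j<p_j<p_{j1}<p_{j2}<\cdots$, that $i_j$ is strictly increasing in $j$, and that $i_1\ge8$, hence $i_j\ge\max(j,8)$. For instance, $i_1=8$ would give the marker $O_1=3\cdot2^8=768$.

**Lemma 11.** All species have different sizes. Hence $K$ is well defined, and each reaction produces exactly the indicated species.

*Proof.* The $D_i$ have odd part $1$. The sizes $3\cdot2^i$ that occur have different exponents, since $i_j$, $p_{jk}$, $p_{jk}+1$ are different indices. The $z_j$ have odd part $5$ and different exponents.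

The $z_j$ and all $C_{j,l}$ are multiples of $5$ ($65=5\cdot13$), so they differ from all $2^i$ and $3\cdot2^i$. Since $z_j=2^{p_j}+2^{p_j+2}<2^{p_j+3}$ and $2^{p_j+3}$ divides $2^{L_j}s_j$, adding $z_j$ adds two binary ones, so $s_j$ has exactly $2j$ binary ones ($65=64+1$ has two). So the $C_{j,l}$ are different from each other. They differ from the $z$'s: for $j\ge2$ because the $z$'s have two binary ones, for $j=1$ because the odd part is $65\ne5$.

The adult $A_{jk,m}$ is divisible by exactly $2^{i_j}$, since $p_j,p_{jk}>i_j$. Since $2^4\equiv1\pmod5$ and $4\mid i_j$, it is $\equiv3+3\cdot2^{p_{jk}}\pmod5$, that is, $\equiv1$ if $k$ is even and $\equiv4$ if $k$ is odd. So it is not a $C$ or a $z$. The only power of $2$ divisible by exactly $2^{i_j}$ is $2^{i_j}$, and the only occurring $3\cdot2^i$ of this kind is $O_j$; both are smaller than the adult. Two adults of equal size have the same $j$ (power of $2$) and the same parity of $k$ (mod $5$). For $k'\ge k+2$ of the same parity, $\max\mathcal A_{jk}<3\cdot2^{p_{j,k+2}}\le3\cdot2^{p_{jk'}}<\min\mathcal A_{jk'}$.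 So they have the same $k$, and then the same $m$. $\square$

Since $z_j\le2^{-j}2^{L_j}s_j$ and $\prod_j(1+2^{-j})\le e$,
$$65\cdot2^{L_1+\dots+L_J}\le s_{J+1}\le4\cdot65\cdot2^{L_1+\dots+L_J}. \tag{12}$$

## 7. The Smoluchowski equation has exactly one solution

**Proposition 12.** For the kernel just built there is exactly one solution on every $[0,T]$, and it is classical.

We write $[X]$ for the density $n(X,\cdot)$ of a species $X$. The tool is a fixed point principle. If $\Gamma$ maps $C([0,T],[0,\infty))$ to itself and $|\Gamma h-\Gamma\tilde h|(t)\le C\int_0^t\sup_{r\le s}|h-\tilde h|(r)\,ds$ with $C$ independent of $h,\tilde h$, then by iteration $\|\Gamma^mh-\Gamma^m\tilde h\|_\infty\le\frac{(CT)^m}{m!}\|h-\tilde h\|_\infty$. So some power of $\Gamma$ is a contraction and $\Gamma$ has exactly one fixed point. Call this the Volterra principle. We write $\delta h$ for a difference $h-\tilde h$.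

**Step 1: what can go wrong.** Let $n$ be a solution on $[0,T]$. Sizes that are not species have zero gain and start at $0$, so they stay $0$. Only $O_j$ and $z_j$ have infinitely many reaction partners. All other equations have continuous right sides, hence hold classically. The $D$'s are unique by Section 4.

**Step 2: markers and juveniles.** This step determines $[O_j]$ and $[B_{jk}]$. Suppress $j$, write $O=[O_j]$, $B_k=[B_{jk}]$, $a_k=d_{p_{jk}}d_{p_{jk}+1}\le1$. The equations are
$$B_k'=a_k-\Lambda_kB_k^2-OB_k,\qquad O'=d_{i_j}d_{i_j+1}-O\sum_kB_k\ \ \text{(integrated)}. \tag{13}$$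
For given continuous $O\ge0$ the first equation with $B_k(0)=0$ has a unique solution $B_k[O]$, and $0\le B_k[O]\le\Lambda_k^{-1/2}$. Nonnegativity follows from variation of constants. For the upper bound, $y=\Lambda_k^{-1/2}-B_k$ starts positive and satisfies $y'\ge-(1-\Lambda_kB_k^2)=-\Lambda_k^{1/2}(1+\Lambda_k^{1/2}B_k)\,y$, so it stays positive; the bounds also make the solution global on $[0,T]$. By (10) (recall $f\ge1$), $\sum_k\Lambda_k^{-1/2}<\infty$, so $\sum_kB_k[O]$ converges uniformly and is continuous.

For two inputs, $(\delta B_k)'=-(\Lambda_k(B_k+\tilde B_k)+O)\,\delta B_k-\tilde B_k\,\delta O$, so $|\delta B_k(t)|\le\Lambda_k^{-1/2}\int_0^t|\delta O|$. Let $\Phi(O)$ solve $y'=d_{i_j}d_{i_j+1}-y\sum_kB_k[O]$, $y(0)=0$. Then $0\le\Phi(O)\le\int d_{i_j}d_{i_j+1}\le1$. Subtracting two such equations, $|\delta\Phi(t)|\le\int_0^t\sum_k|\delta B_k|\le C\int_0^t\int_0^s|\delta O|$. Solutions of (13) are precisely the fixed points of $\Phi$, so by the Volterra principle there is exactly one. In particular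
$$b_{jk}:=[O_j][B_{jk}]\le\Lambda_{jk}^{-1/2},$$
and the density of $I_{jk}$ is $\int\frac12\Lambda_{jk}[B_{jk}]^2$.

**Step 3: the chain, the catalysts and the adults, by induction on $j$.** The entry rate into $C_{j,0}$ is known and continuous: $d_0d_6$ if $j=1$, and $\mu_{j-1}[U_{j-1}][z_{j-1}]$ if $j\ge2$. The equations $[C_{j,l}]'=(\text{entry})-\lambda_j[C_{j,l}]^2$, $l<L_j$, are successively uniquely solvable, and the entry into $C_{j,l+1}$ is $\frac12\lambda_j[C_{j,l}]^2$. Let $e$ be the entry rate into $U_j$, $g=d_{p_j}d_{p_j+2}$, $u=[U_j]$, $z=[z_j]$, $Z=\int_0^\cdot z$.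

Given $z$, the adult equations are linear. With $\Pi$-weights $w_m(x)=e^{-x}x^m/m!$, which satisfy $w_0'=-w_0$ and $w_m'=w_{m-1}-w_m$, their solution for $m<c_{jk}$ is $[A_{jk,m}](t)=\int_0^tb_{jk}(s)\,w_m\big(f_{jk}(Z(t)-Z(s))\big)ds$, as one sees by differentiating; and $[A_{jk,c_{jk}}]'=f_{jk}z[A_{jk,c_{jk}-1}]$. So
$$\sum_{m<c_{jk}}[A_{jk,m}](t)=\int_0^tb_{jk}(s)\,\Pi_{c_{jk}}\big(f_{jk}(Z(t)-Z(s))\big)ds,\qquad\Pi_c(x)=e^{-x}\sum_{m<c}\frac{x^m}{m!}.$$
Thus
$$u'=e-\mu_juz,\quad z'=g-z(\mu_ju+\Xi[Z]),\quad\Xi[Z](t)=\sum_kf_{jk}\int_0^tb_{jk}(s)\Pi_{c_{jk}}\big(f_{jk}(Z(t)-Z(s))\big)ds. \tag{14}$$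
We have $0\le\Pi_c\le1$, and $|\Pi_c'|=w_{c-1}\le1$ on $[0,\infty)$. With $b_{jk}\le\Lambda_{jk}^{-1/2}$ and (10), the series converges uniformly, $\Xi[Z](t)\le t\sum_kf_{jk}\Lambda_{jk}^{-1/2}<\infty$, and
$$|\Xi[Z]-\Xi[\tilde Z]|(t)\le t\sum_kf_{jk}^2\Lambda_{jk}^{-1/2}\int_0^t|\delta z|\le t\int_0^t|\delta z| .$$
For continuous $z\ge0$ let $u[z]$ solve the first (linear) equation with $u(0)=0$, and let $\Psi(z)$ solve $y'=g-y(\mu_ju[z]+\Xi[Z])$, $y(0)=0$. Then $0\le u[z]\le\int_0^Te$ and $0\le\Psi(z)\le\int g\le1$. Subtracting equations, $|\delta u|(t)\le\mu_j\big(\int_0^Te\big)\int_0^t|\delta z|$ and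
$$|\delta\Psi|(t)\le\int_0^t(\mu_j|\delta u|+|\delta\Xi|)\,ds\le C_T\int_0^t\sup_{r\le s}|\delta z(r)|\,ds .$$
Solutions of (14) are precisely the fixed points of $\Psi$, so there is exactly one. The entry rate $\mu_juz$ into $C_{j+1,0}$ is now known and continuous, and the induction goes on.

**Step 4: existence.** Conversely, for every $T$ Steps 2 and 3 produce nonnegative continuous functions that satisfy all the equations, with continuous loss sums. So a classical solution exists, and it is unique. $\square$

From the proof we keep, for later use: $[O_j]\le1$, $[z_j]\le1$, and $\Xi\le t\sum_kf_{jk}\Lambda_{jk}^{-1/2}$.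

## 8. In the equation, mass passes all gates by time $3/16$

**Proposition 13.** $T_{\rm gel}\le\frac3{16}$.

Let $T_1=\frac18$ and $T_{j+1}=T_j+2^{-j-4}$, so $T_j\uparrow\frac3{16}$. We claim that the cumulative density of $C_{j,0}$ formed by time $T_j$ is at least $\nu_j$. For $j=1$ this is the definition of $\nu_1$. Assume it for $j$.

**Step 1: doubling.** We bring the mass from $C_{j,0}$ to $U_j$ in half of the available time. For $l<L_j$ let $E$ be the cumulative entry into $C_{j,l}$ and $V=\int\lambda_j[C_{j,l}]^2=E-[C_{j,l}]$. By Lemma 1, $E\le1$. With $h=2^{-j-5}/L_j$ we have $\lambda_j\kappa_j^2h=1$, so Lemma 2 gives $V(T+h)\ge E(T)-\kappa_j$, and the entry into $C_{j,l+1}$ is $\frac12V$. Iterating $L_j$ times from time $T_j$, the total error is at most $\kappa_j(\frac12+\frac14+\cdots)\le\kappa_j$. So $U_j$ has cumulative entry at least $2^{-L_j}\nu_j-\kappa_j$ at time $T_j+2^{-j-5}$.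

**Step 2: catalysts are available.** Let $V=\int\mu_j[U_j][z_j]$ be the cumulative density of gate-$j$ mergers. By Lemma 1 the total entry into $U_j$ is $\le1/(2^{L_j}s_j)\le2^{-L_j}$, so $V\le2^{-L_j}\le g_j/4$. The loss of $z_j$ to adults up to $s\le\frac14$ is $\int_0^s[z_j]\,\Xi\le\int_0^s\Xi\le\sum_kf_{jk}\Lambda_{jk}^{-1/2}\le g_j/4$ by (10). For $s\in[\frac18,\frac14]$ at least $g_j$ has been produced, so $[z_j]\ge g_j/2$ there.

**Step 3: the gate.** Suppose $V(T_{j+1})<2^{-L_j}\nu_j-2\kappa_j$. Then on $[T_j+2^{-j-5},T_{j+1}]$, an interval of length $2^{-j-5}$, we have $[U_j]=(\text{entry})-V>\kappa_j$, so $V(T_{j+1})>\mu_j\kappa_j\frac{g_j}2\,2^{-j-5}=1$. This contradicts $V\le2^{-L_j}$. Hence $V(T_{j+1})\ge2^{-L_j}\nu_j-2\kappa_j=\nu_{j+1}$, which proves the claim for $j+1$.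

**Step 4: mass is lost.** By (11), $s_{j+1}\nu_{j+1}\ge s_j\nu_j(1-2^{-j-1})$, so $s_{j+1}\nu_{j+1}\ge m_\infty:=65\,\nu_1\prod_{j\ge1}(1-2^{-j-1})>0$. Take $R=2^{L_j}s_j$ and the pair $(U_j,z_j)$ in Lemma 1: both are $\le R<s_{j+1}=U_j+z_j$. Hence $\sum_{x\le R}x\,n(x,\frac3{16})\le1-s_{j+1}\nu_{j+1}\le1-m_\infty$. Let $j\to\infty$: $\sum_xx\,n(x,\frac3{16})<1$. $\square$

## 9. In the equation, no mass is lost before time $1/16$

**Proposition 14.** $T_{\rm gel}\ge\frac1{16}$.

Since mass is nonincreasing, it suffices that $\sum_xx\,n(x,\frac1{16})=1$. Take $t=\frac1{16}$ and $R=R_j=2^{L_j}s_j$ in (2). We show that the sum there tends to $0$ as $j\to\infty$, by reaction type. A reaction $x+y$ contributes $0$ if $x+y\le R$ or $x,y>R$, and in every case at most $(\varphi(x)+\varphi(y))E_{xy}\le(x+y)E_{xy}$.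

**Reactions 1 and 2.** $D_0+D_6$ contributes $0$, since $65\le R$. Any other reaction $D_i+D_q$ with $i\le q$ has $i\ge q-2$, so $(2^i+2^q)E\le2^{q+1}2^{-i-q}\le8\cdot2^{-q}$. There are at most two such reactions for each $q$, and $2^{q+1}>R$ is necessary. The total is $\le64/R$.

**Reaction 3.** $E=\int\frac12\Lambda_{jk}[B_{jk}]^2\le\frac12\int d_{p_{jk}}d_{p_{jk}+1}\le4^{-p_{jk}}$, and the product $6\cdot2^{p_{jk}}$ must exceed $R$. The $p_{jk}$ are different, so the total is $\le\sum_{p:\,6\cdot2^p>R}6\cdot2^{-p}\to0$.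

**Reaction 4.** The contribution of $(j',k)$ is at most $m_{j'k}:=(3\cdot2^{i_{j'}}+3\cdot2^{p_{j'k}})\int_0^tb_{j'k}$, and $0$ unless $A_{j'k,0}>R$. Here $\sum_{j'k}m_{j'k}<\infty$. Indeed, by (10), $\sum_k\int_0^tb_{j'k}\le\sum_k\Lambda_{j'k}^{-1/2}\le\eta_{j'}\le\omega_{j'}\le4^{-i_{j'}}$, and $\int_0^tb_{j'k}\le\int_0^td_{p_{j'k}}d_{p_{j'k}+1}\le4^{-p_{j'k}}$.

**Reaction 5.** Fix $(j',k)$ and let $E_m$ be the cumulative density of $A_{j'k,m}+z_{j'}$ reactions, $m<c_{j'k}$. Each $A_{j'k,m}$ with $m\ge1$ has density $E_{m-1}-E_m\ge0$ (for $m<c_{j'k}$), so $E_m$ is nonincreasing in $m$, and $E_0\le\int b_{j'k}$. For at most one $m$ is $A_{j'k,m}\le R<A_{j'k,m+1}$. For this $m$ the contribution is at most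
$$(3\cdot2^{i_{j'}}+3\cdot2^{p_{j'k}})E_m+(m+1)z_{j'}E_m\le m_{j'k}+z_{j'}\sum_{m'<m}E_{m'}+z_{j'}E_m,$$
as $mE_m\le\sum_{m'<m}E_{m'}$. For the other values of $m$ it is at most $z_{j'}E_m$. So the $(j',k)$ total is $\le m_{j'k}+2z_{j'}\sum_mE_m$, and it is $0$ unless $\max\mathcal A_{j'k}>R$. As $[z_{j'}]\le1$ and the total density of level-$(j',k)$ adults at time $s$ is $\int_0^sb_{j'k}$, we have $\sum_mE_m\le f_{j'k}\int_0^t\int_0^sb_{j'k}\le f_{j'k}\Lambda_{j'k}^{-1/2}$. By (10), $\sum_{j'k}z_{j'}\sum_mE_m\le\sum_{j'}5\cdot2^{p_{j'}}g_{j'}<\infty$, because $g_{j'}\le4^{-p_{j'}}$.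

For reactions 4 and 5 the totals are dominated by a summable family in $(j',k)$, and each of them vanishes once $R$ is large. So both sums tend to $0$.

**Reaction 6.** For $j'\le j$ the product is $\le U_{j'}\le R_j$. For $j'>j$ both clusters are $\ge s_{j+1}>R_j$. The contribution is $0$.

**Reaction 7.** For gate $j'<j$ the product is $s_{j'+1}\le R_j$: contribution $0$. Gate $j$ uses at most the $z_j$ formed, so it contributes at most $s_{j+1}\gamma_j\le2^{-j}$, by the choice in (ii). For gate $j'>j$, $U_{j'}>R$, so only the catalyst counts, and the contribution is $\le z_{j'}\gamma_{j'}\le5\cdot2^{p_{j'}}4^{-p_{j'}}$; the sum over $j'>j$ tends to $0$.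

Hence $\sum_{x\le R_j}x\,n(x,\frac1{16})\to1$. $\square$

## 10. Reweighting: forbidding some maturations at a bounded price

We now turn to the particle system. Three tools are needed.

**Lemma 15 (counting bound).** If a counting process has intensity $\le\bar\lambda$ up to a stopping time $\sigma$, its value at $\tau'\wedge\sigma$ ($\tau'$ fixed) exceeds $2\bar\lambda\tau'$ with probability $\le1/(\bar\lambda\tau')$.

*Proof.* The compensator at $\tau'\wedge\sigma$ is $\le\bar\lambda\tau'$, so on the event in question the compensated process exceeds $\bar\lambda\tau'$. Its variance is $\le\bar\lambda\tau'$; use Chebyshev. $\square$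

For a set $\mathcal S$ of pairs $(j,k)$ let $Q^{\mathcal S}$ be the law of the process with $K(O_j,B_{jk})$ replaced by $0$ for $(j,k)\in\mathcal S$. The law of the $D$-chain, including all $R_{jk}$, is the same under all $Q^{\mathcal S}$, and $Q^\emptyset=P$.

**Lemma 16 (reweighting).** Let $\mathcal S_0\cap\mathcal S=\emptyset$ and let $F$ be an event determined by the path on $[0,t]$. Then
$$Q^{\mathcal S_0}\big(\text{no }(j,k)\text{-maturation with }(j,k)\in\mathcal S\text{ in }[0,t],\ F\big)=E_{Q^{\mathcal S_0\cup\mathcal S}}\Big[e^{-\int_0^t\sum_{\mathcal S}N^{-1}\#B_{jk}\,\#O_j\,ds};F\Big]. \tag{15}$$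

*Proof.* For a finite-state Markov chain, the density of a path on $[0,t]$ is the product of the jump rates along the path times $e^{-\int\text{total rate}}$. For a path without $\mathcal S$-maturations the jump rates along the path are the same under the two laws, and the total rates differ by $\sum_{\mathcal S}N^{-1}\#B_{jk}\,\#O_j$, a sum with finitely many nonzero terms. Under $Q^{\mathcal S_0\cup\mathcal S}$ there are no $\mathcal S$-maturations. Since our states are partitions of the atoms, $F$ may involve the histories of atoms. $\square$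

**Lemma 17 (few juveniles).** Under every $Q^{\mathcal S}$: $E\int_0^\tau\#B_{jk}\,ds\le1+N\Lambda_{jk}^{-1/2}$, and $\#B_{jk}\equiv0$ if $2^{p_{jk}}>N$. The number $\mathcal N_{jk}$ of $(j,k)$-maturations in $[0,\tau]$ has $E\mathcal N_{jk}\le1+N\Lambda_{jk}^{-1/2}$. The number of absorptions by adults of level $(j,k)$ in $[0,\tau]$ has mean $\le f_{jk}(1+N\Lambda_{jk}^{-1/2})$.

*Proof.* Let $X=\#B_{jk}$. There are at most $N/2$ mergers $B_{jk}+B_{jk}$, so $E\int_0^\tau\frac{\Lambda_{jk}}{2N}X(X-1)\,ds\le N/2$. Since $X\le1+\sqrt{X(X-1)}$ for integers $X\ge0$, Cauchy–Schwarz gives $E\int_0^\tau X\le\tau+\sqrt\tau\,N\Lambda_{jk}^{-1/2}$, and $\tau\le1$. If $2^{p_{jk}}>N$ the size of $B_{jk}$ exceeds $N$. The maturation intensity is $\le N^{-1}X\,\#O_j\le X$. The absorption intensity is $\le N^{-1}f_{jk}\,\#z_j\,\mathcal N_{jk}\le f_{jk}\mathcal N_{jk}$. $\square$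

## 11. An early adult of kind $J$ leaves only $6\cdot2^{-J}$ in the tail

Fix $J\ge1$ and write $\theta=\theta_J$, $\omega=\omega_J$, $\alpha=\alpha_J$, $q=\frac12(1-e^{-\alpha})$. Let
$$\mathcal S_N=\{(j,k):j<J,\ k\ge k_1,\ N\le2^kf_{jk}\}\ (\text{the ``active'' pairs}),\qquad Q=Q^{\mathcal S_N},$$
with $k_1=k_1(J)$ chosen in Step 3. Active pairs are those whose adults could collect a mass of order $N$. For $N\ge N_{J,1}$ let $k^*=k^*(N)$ satisfy $N_{J,k^*}\le N<N_{J,k^*+1}$; then $k^*\to\infty$ as $N\to\infty$. Put $A=\int_0^\tau\sum_{\mathcal S_N}N^{-1}\#B_{jk}\,\#O_j\,ds$, the exponent in (15).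

Call an atom *deep* if by time $\tau$ it has belonged to a $D_{i_J}$ cluster. A $D_i$ with $i\ge i_J$ is built by doubling and has passed through $D_{i_J}$. So $O_j,z_j,B_{jk}$ with $j\ge J$, and every cluster built only from $D_i$'s with $i\ge i_J$, consist of deep atoms.

**Step 1: with probability at least $q$, an adult of level $(J,k^*)$ is formed by time $\theta$.** Let $S$ be the time of the first $(J,k^*)$-maturation. We show $Q(S\le\theta)\ge q$ for $N$ large. Let $Q'=Q^{\mathcal S_N\cup\{(J,k^*)\}}$ and $A'=\int_0^\theta N^{-1}\#B_{Jk^*}\,\#O_J\,ds$. By (15), $Q(S>\theta)=E_{Q'}e^{-A'}\le e^{-\alpha}+Q'(A'<\alpha)$.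

Under $Q'$, $\#B_{Jk^*}$ changes only by births ($+1$) and pair mergers ($-2$), so it has the parity of $R_{Jk^*}$. It is therefore $\ge1$ whenever $R_{Jk^*}$ is odd. As $N\ge N_{J,k^*}$, Lemma 10 gives $\int_{\theta/2}^\theta\#B_{Jk^*}\,ds\ge\theta/64$ with probability $\ge1-2^{-k^*}$.

On $[\theta/2,\theta]$, $\#O_J$ is at least the number of births of $O_J$ by $\theta/2$ minus the number $m$ of kind-$J$ maturations by $\theta$. By Lemma 9 the births are $\ge\frac34N\omega$ with probability $\to1$. At most $1+\log_2N$ values of $k$ have $2^{p_{Jk}}\le N$, so by Lemma 17 and (10) $E_{Q'}m\le1+\log_2N+N\eta_J$. Hence $Q'(m>\frac14N\omega)\le4\eta_J/\omega+o(1)=\frac14(1-e^{-\alpha})+o(1)$. Outside these exceptional events $\#O_J\ge\frac12N\omega$ on $[\theta/2,\theta]$, and $A'\ge\frac\theta{64}\cdot\frac\omega2=\alpha$. So $Q(S\le\theta)\ge\frac34(1-e^{-\alpha})-o(1)\ge q$ for $N$ large.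

**Step 2: the price of forbidding active maturations is bounded.** We show $Q(A>16J/q)\le q/4$. If $(j,k)$ is active, then by (10) $\Lambda_{jk}^{1/2}\ge2^{k+2}f_{jk}^2\ge2^kf_{jk}\ge N$, so $E_Q\int_0^\tau\#B_{jk}\le2$ by Lemma 17. If $k$ is the least active level of kind $j$ and $k'\ge k+2$, then by (iii) $2^{p_{jk'}}\ge2^{p_{j,k+2}}>2^kf_{jk}\ge N$, so $B_{jk'}$ never occurs. Thus at most two active levels per kind contribute. As $\#O_j\le N$, $E_QA\le4J$. Use Markov's inequality.

**Step 3: inactive high levels of kinds $j<J$ collect little.** Let $Y$ be the mass of all atoms that entered adults of kinds $j<J$ and inactive levels $k\ge k_1$ through an $O_j$ or a $z_j$ during $[0,\tau]$. For inactive levels $1<2^{-k}N/f_{jk}$. So Lemma 17 and (10) give $E_Q\mathcal N_{jk}\le2\cdot2^{-k}N$, and mean number of absorptions $\le2^{-k}N+f_{jk}\Lambda_{jk}^{-1/2}N\le2\cdot2^{-k}N$. Summing over $k\ge k_1$, $E_QY\le\sum_{j<J}(3\cdot2^{i_j}+5\cdot2^{p_j})\,4\cdot2^{-k_1}N$. The bound of Lemma 17 holds under every $Q^{\mathcal S}$, so we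 may now choose $k_1$, depending only on $J$, such that $Q(Y>2^{-J}N)\le q/4$ for all $N$, and such that $p_{jk}>i_J$ for all $j<J$, $k\ge k_1$.

**Step 4: there are few deep atoms.** With $Q$-probability $\to1$ there are at most $2^{-J}N$ of them. Let $H_i$ be the number of $D_i$ created by time $\tau$ ($H_0=N$), and $r_0=1$, $r_i=r_{i-1}^2/4$, so $r_i=4^{-(2^i-1)}$. While at most $r_{i-1}N$ clusters $D_{i-1}$ have been created, the creation intensity of $D_i$ is $\le\frac12r_{i-1}^2N$. By Lemma 15 with $\tau'=\tau=\frac14$, and by induction on $i$, $Q(H_i\le r_iN)\to1$ for each fixed $i$. There are $2^{i_J}H_{i_J}$ deep atoms, $2^ir_i=2^{i+2-2^{i+1}}\le2^{-i}$ for $i\ge2$, and $i_J\ge\max(J,8)$.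

**Step 5: little fuel is made by time $\theta$.** The $D_0+D_6$ mergers have intensity $\le N/64$, as $\#D_6\le N/64$ and $\#D_0\le N$. By Lemma 15 with $\tau'=\theta$, with probability $\to1$ at most $N\theta/32$ of them occur by time $\theta$.

**Step 6: after $S$ the gate is closed.** We show that on $\{S\le\theta\}$ the number of gate-$J$ mergers in $(S,\tau]$ is at most $2^{-J}N/s_{J+1}$, except on an event of $Q$-probability $\to0$. Follow the adult formed at $S$. It reacts only with $z_J$. It cannot saturate, because at most $N$ absorptions occur and $c_{Jk^*}\ge f_{Jk^*}\ge k^*N_{J,k^*+1}>k^*N\ge N$. So during $(S,\tau]$ it absorbs $z_J$'s with intensity $\frac{f_{Jk^*}}N\#z_J\ge k^*\#z_J$. As there are at most $N$ absorptions, $E_Q[\int_S^\tau\#z_J\,ds;S\le\theta]\le N/k^*$. The gate intensity is $\frac{\mu_J}N\#U_J\,\#z_J\le\mu_J\#z_J$. So the mean number of gate-$J$ mergers in $(S,\tau]$ on $\{S\le\theta\}$ is $\le\mu_JN/k^*=o(N)$, with $J$ fixed. Use Markov's inequality.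

**Step 7: a good event whose $P$-probability does not vanish.** Let $F$ be the intersection of $\{S\le\theta\}$, $\{A\le16J/q\}$, $\{Y\le2^{-J}N\}$ and the good events of Steps 4–6. For large $N$, $Q(F)\ge q-\frac q4-\frac q4-o(1)\ge\frac q4$. By (15) with $\mathcal S_0=\emptyset$, $\mathcal S=\mathcal S_N$, $t=\tau$,
$$P(F\text{ and no active maturation in }[0,\tau])=E_Q[e^{-A};F]\ge\delta_J:=\tfrac q4\,e^{-16J/q}>0\quad\text{for all large }N. \tag{16}$$
The number $\delta_J$ may be extremely small, but it does not depend on $N$.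

**Step 8: counting the tail on the event in (16).** Let $x_0=x_0(J)$ be the maximum of $6\cdot2^{i_J}$, $s_{J+1}$ and all $\max\mathcal A_{jk}$ with $j<J$, $k<k_1$. Consider the clusters of size $>x_0$ at time $\tau$.

* $D_i,z_j,O_j,B_{jk},I_{jk}$ of size $>6\cdot2^{i_J}$ are built from $D_i$'s with $i\ge i_J$ (for instance, $5\cdot2^{p_j}>6\cdot2^{i_J}$ forces $p_j>i_J$): only deep atoms.
* Adults of kind $j\ge J$ are built from $O_j$, $B_{jk}$, $z_j$ with $j\ge J$: only deep atoms.
* Adults of kind $j<J$ have $k\ge k_1$. Active ones do not exist. In inactive ones the $B_{jk}$-part is deep, since $p_{jk}>i_J$, and the rest has total mass $\le Y\le2^{-J}N$.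
* $C$-clusters of size $>s_{J+1}$ have the form $C_{j,l}$ with $j\ge J+1$, because $C_{j,l}\le U_J<s_{J+1}$ for $j\le J$. Their atoms came through gate-$J$ mergers or through $z_{j'}$ with $j'>J$; the latter are deep. A gate-$J$ merger up to time $S\le\theta$ uses $2^{L_1+\dots+L_J}$ clusters $C_{1,0}$ formed by time $\theta$, disjoint for different mergers. By (12) and Step 5 the products of these mergers have total mass $\le260\cdot N\theta/32=\frac{260}{128}2^{-J}N\le3\cdot2^{-J}N$. Mergers after $S$ contribute at most $s_{J+1}\cdot2^{-J}N/s_{J+1}=2^{-J}N$ by Step 6.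

All deep atoms together have mass at most $2^{-J}N$ by Step 4. Adding up, $\mathrm{tail}^N_{x_0}(\tau)\le(1+1+3+1)2^{-J}=6\cdot2^{-J}$ on the event in (16).

**Step 9: conclusion.** So for every $J$, since the tail is nonincreasing in $x$,
$$\limsup_NP\big(\mathrm{tail}^N_x(\tau)>6\cdot2^{-J}\big)\le1-\delta_J\qquad\text{for all }x\ge x_0(J).$$
Since the tail is nondecreasing in time, the same holds for all $t\le\tau=\frac14$, in particular for $t\in(T_{\rm gel},\frac14]$, which is nonempty as $T_{\rm gel}\le\frac3{16}$ by Proposition 13. Given $\varepsilon>0$ take $J$ with $6\cdot2^{-J}\le\varepsilon$; this is (7) with $\delta=\delta_J$ and $x_0=x_0(J)$. Together with Propositions 12, 13 and 14 this proves Theorem 7. $\blacksquare$
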